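# Trace forms, and the distance-regular graphs of $\mathrm{PSL}_2(q)$ on 2-subsets of the projective line

## 1. Binary quadratic forms with a fixed polarization, and their traces

Let $q=2^n$, let $V=\mathbb F_q^2$ and let $B(x,y)=x_1y_2+x_2y_1$. A quadratic form $Q$ on $V$ has *polarization* $B$ if $Q(x+y)=Q(x)+Q(y)+B(x,y)$ for all $x,y$. For example $x_1x_2$ has polarization $B$, and so does $\alpha x_1^2+x_1x_2+\gamma x_2^2$ for all $\alpha,\gamma$. A vector $v$ is *singular* for $Q$ if $Q(v)=0$. Let $\mathcal Q^+$ be the set of forms with polarization $B$ that have a nonzero singular vector. The group $\mathrm{SL}_2(q)=\mathrm{Sp}(V,B)$ acts on forms by $(gQ)(x)=Q(g^{-1}x)$. For $a\in V$ put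
$$Q_a(x)=Q(x)+B(a,x)^2 .$$
Then $Q_a$ has polarization $B$ again, $g(Q_a)=(gQ)_{ga}$ and $(gQ)(ga)=Q(a)$.

We use one textbook fact about $\mathbb F_q$, $q$ even: $y^2+y=c$ has a solution in $\mathbb F_q$ (and then exactly two) if and only if $\mathrm{Tr}_{q/2}(c)=0$. Put
$$H=\{c\in\mathbb F_q:\mathrm{Tr}_{q/2}(c)=0\},\qquad |H|=q/2 .$$

**Lemma 1.** (i) Sending $Q$ to its set of zeros in $\Omega=\mathrm{PG}_1(q)$ is an $\mathrm{SL}_2(q)$-equivariant bijection from $\mathcal Q^+$ to the set $\binom\Omega2$ of 2-subsets. (ii) If $Q$ has polarization $B$, every form with polarization $B$ is $Q_a$ for exactly one $a\in V$. (iii) If $Q\in\mathcal Q^+$, then $Q_a\in\mathcal Q^+$ if and only if $Q(a)\in H$.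

**Proof.** (i) Let $Q(u)=0$, $u\ne0$. Choose $w$ with $B(u,w)=1$. As $Q(w+\lambda u)=Q(w)+\lambda$, we may replace $w$ by $w+Q(w)u$ and assume $Q(w)=0$. Then $Q(xu+yw)=xy$, with exactly two zeros $\langle u\rangle,\langle w\rangle$. Conversely, a form vanishing on two distinct points $\langle u\rangle,\langle w\rangle$ is $c\,xy$ in the basis $u,w$. Its polarization is $c(xy'+x'y)$, whereas $B(xu+yw,x'u+y'w)=B(u,w)(xy'+x'y)$; so exactly $c=B(u,w)\neq0$ works.

(ii) The difference $F$ of two forms with polarization $B$ is additive and satisfies $F(\lambda x)=\lambda^2F(x)$. So $\sqrt F$ is a linear functional, that is, $B(a,\cdot)$ for exactly one $a$.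

(iii) $\mathrm{SL}_2(q)$ is transitive on $\binom\Omega2$, so we may take $Q=x_1x_2$. Then $Q_a=a_2^2x_1^2+x_1x_2+a_1^2x_2^2$. If $a_2=0$, then $(1,0)$ is singular and $Q(a)=0\in H$. If $a_2\ne0$, a nonzero singular vector has $x_2\neq0$, so we may take $x_2=1$; with $y=a_2^2x_1$ the equation is $y^2+y=a_1^2a_2^2$. It is solvable iff $0=\mathrm{Tr}_{q/2}((a_1a_2)^2)=\mathrm{Tr}_{q/2}(a_1a_2)$. $\square$

So a 2-subset of the line *is* a quadratic form. Now we look at this form over a smaller field. Let $q=r^m$ with $\mathbb F_r\subseteq\mathbb F_q$, let $T=\mathrm{Tr}_{q/r}$, and put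
$$B'=T\circ B,\qquad Q'=T\circ Q .$$
These live on $V$ regarded as $\mathbb F_r^{2m}$. Recall that a form on $\mathbb F_r^{2m}$ with nondegenerate polarization is of *plus type* if some $m$-dimensional subspace consists of singular vectors, and that any two plus-type forms on $\mathbb F_r^{2m}$ are isometric.

**Lemma 2.** $B'$ is a nondegenerate alternating $\mathbb F_r$-form, $Q'$ is an $\mathbb F_r$-quadratic form with polarization $B'$, and $(Q_a)'=(Q')_a$, where $Q'_a(x)=Q'(x)+B'(a,x)^2$. The map $Q\mapsto Q'$ is a bijection from $\mathcal Q^+$ to the set of *all* plus-type $\mathbb F_r$-forms with polarization $B'$. Such a form has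
$$\tfrac{q^2}r+q-\tfrac qr=r^{2m-1}+r^m-r^{m-1} \tag{1}$$
singular vectors, counting $0$.

**Proof.** If $x\ne0$ then $B(x,V)=\mathbb F_q$, on which $T$ is not zero; so $B'$ is nondegenerate. Clearly $Q'(\lambda x)=\lambda^2Q'(x)$ for $\lambda\in\mathbb F_r$. Since the trace commutes with squaring, $T(B(a,x)^2)=B'(a,x)^2$, which gives $(Q_a)'=(Q')_a$.

For $Q=x_1x_2$ the $m$-space $x_2=0$ is totally singular for $Q'$, so $Q'$ is of plus type; by transitivity this holds for all $Q\in\mathcal Q^+$. The value $0$ is taken by $Q$ on $2q-1$ vectors, every other value on $q-1$ vectors, and there are $q/r-1$ nonzero elements of trace $0$. So $Q'$ has $(2q-1)+(q-1)(q/r-1)$ singular vectors, which is (1).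

If $Q_a\notin\mathcal Q^+$, then $Q_a=\alpha x_1^2+x_1x_2+\gamma x_2^2$ is irreducible, that is, $\alpha$ times the norm of $x_1+\omega x_2$ for some $\omega\in\mathbb F_{q^2}\setminus\mathbb F_q$. So it takes each nonzero value $q+1$ times, and $(Q_a)'$ has $1+(q+1)(q/r-1)=q^2/r-q+q/r$ singular vectors. This differs from (1), so $(Q_a)'$ is not of plus type.

By the argument of Lemma 1(ii) over $\mathbb F_r$, every form with polarization $B'$ is $(Q')_a=(Q_a)'$ for exactly one $a\in V$. Hence the plus-type ones are exactly the $(Q_a)'$ with $Q_a\in\mathcal Q^+$. $\square$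

Consequently the group $\mathrm{Sp}(V,B')\cong\mathrm{Sp}_{2m}(r)$ acts on the 2-subsets of $\mathrm{PG}_1(q)$, and contains $\mathrm{SL}_2(q)$ in its natural action. For instance, for $q=4$, $r=2$, the sixteen forms with polarization $B'$ on $\mathbb F_2^4$ split into $10$ of plus type (with $8+4-2=10$ singular vectors) and $6$ others (with $6$). The ten are the ten pairs from five points, and $\mathrm{Sp}_4(2)$ permutes them.

The purpose of this construction is the following. One vertex set carries a small visible group, $\mathrm{PSL}_2(q)$, and one hidden larger group for each subfield. A graph invariant under a hidden group need not respect the difference between "meeting" and "disjoint" pairs. We now ask which graphs behave like this.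

## 2. Graphs arising from $\mathrm{PSL}_2(q)$, and the canonical orbitals

Let $q$ be any prime power and $\Omega=\mathrm{PG}_1(q)$, $|\Omega|=q+1$. An *orbital* of a group on $\binom\Omega2$ is an orbit on ordered pairs of 2-subsets.

**Definition.** A graph $\Gamma$ *arises from* $\mathrm{PSL}_2(q)$ if its vertex set is $\binom\Omega2$, its edge relation is a union of non-diagonal orbitals of $\mathrm{PSL}_2(q)$ closed under $(A,B)\mapsto(B,A)$, and it is connected. Equivalently, $\Gamma$ is connected and $\mathrm{PSL}_2(q)\le\mathrm{Aut}(\Gamma)$.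

**Definition.** The *canonical orbitals* are the orbitals of $\mathrm{Sym}(\Omega)$: the diagonal; $|A\cap B|=1$, whose graph is the Johnson graph $J(q+1,2)=J(\Omega,2)$; and $A\cap B=\emptyset$, whose graph is the Kneser graph $K(q+1,2)=K(\Omega,2)$. $\mathrm{Aut}(\Gamma)$ *preserves* them if every automorphism maps each of these relations to itself.

For $q=4$ the graphs are $J(5,2)$, of valency $6$, and the Petersen graph $K(5,2)$, of valency $3$. The automorphism group of either preserves the canonical orbitals, since each of the two relations is the adjacency or the non-adjacency of the graph.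

A connected graph of diameter $d$ is *distance-regular* if for vertices $x,y$ at distance $i$ the numbers $c_i,a_i,b_i$ of neighbors of $y$ at distance $i-1,i,i+1$ from $x$ depend only on $i$. With $A_i$ the adjacency matrix of the distance-$i$ graph $\Gamma_i$ (of valency $k_i$, with $k=k_1$), one has
$$A_1A_i=b_{i-1}A_{i-1}+a_iA_i+c_{i+1}A_{i+1},\qquad k_ib_i=k_{i+1}c_{i+1},\qquad a_i+b_i+c_i=k .$$
The relations "distance $i$" form a *symmetric association scheme*: the span of $A_0=I,A_1,\dots,A_d$ is a commutative algebra of symmetric matrices, of dimension $d+1$. It has primitive idempotents $\Pi_0=\frac1v\mathbf J$ ($\mathbf J$ the all-one matrix, $v$ the number of vertices), $\Pi_1,\dots,\Pi_d$, which also span it. As $A_1$ generates the algebra, $A_1$ has $d+1$ distinct eigenvalues. Every automorphism preserves each distance relation. A non-complete connected distance-regular graph of diameter $2$ is the same as a non-complete connected *strongly regular* graph: regular of valency $k$, with $\lambda$ common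 neighbors for adjacent and $\mu$ for distinct non-adjacent vertices.

**Definition.** For $r$ even, $NO^+_{2m+1}(r)$ is the Brouwer–Wilbrink graph. Its vertices are the hyperplanes of $\mathrm{PG}(2m,r)$ meeting a parabolic quadric in a hyperbolic quadric; two are adjacent when their intersection is degenerate (that is, the quadratic form restricted to it has a nonzero singular vector in the radical of its polarization).

The graphs $NO_5^+(2^f)$, $f\ge2$, are realized on the 2-subsets of $\mathrm{PG}_1(4^f)$ by fusing the Johnson relation with certain orbital graphs inside the Kneser graph; the automorphism group contains $O_5(2^f)$ and does not preserve the canonical orbitals. The paper "Distance-Regular Graphs Arising From The Transitive Action Of $\mathrm{PSL}2(q)$ On 2-Subsets Of $\mathrm{PG}1(q)$", the source of our problem, is accompanied by the following known result. If $\Gamma$ is a distance-regular graph arising from this action with $\mathrm{Aut}(\Gamma)$ of rank (number of orbitals) at most $11$, then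 either $\mathrm{Aut}(\Gamma)$ does not preserve the canonical orbitals, or $\Gamma$ is on a short list, which for $q\ge11$ consists of $J(q+1,2)$ and $K(q+1,2)$. The problem asks about the first alternative, for $q\ge13$ and without any bound on the rank: *is every non-complete distance-regular graph arising from the action, whose automorphism group does not preserve the canonical orbitals, isomorphic to some $NO_5^+(2^f)$ or its complement?*

The answer is no. For $q=2^n$ put, for a subfield $\mathbb F_r$ with $q=r^m$,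
$$K_r=\{c\in\mathbb F_q:\mathrm{Tr}_{q/r}(c)=0\}\subseteq H .$$
In Section 3 we show that the non-diagonal orbitals are symmetric relations $R_c$, $c\in H$, with $R_0=J(\Omega,2)$. For $S\subseteq H$ let $\Gamma_S$ be the graph with edge set $\bigcup_{c\in S}R_c$, and for a subfield write $\Gamma_r:=\Gamma_{K_r}$. Thus $\Gamma_q=J(q+1,2)$.

**Theorem 1.** Let $q=r^m$, $r=2^f\ge4$, $m\ge2$. Then $\Gamma_r\cong NO^+_{2m+1}(r)$ is a non-complete connected strongly regular graph arising from $\mathrm{PSL}_2(q)$ on $\binom\Omega2$. It admits $\mathrm{Sp}_{2m}(r)$, and $\mathrm{Aut}(\Gamma_r)$ does not preserve the canonical orbitals. With $e=q/r$,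
$$v=\tfrac{q(q+1)}2,\quad k=(e+1)(q-1),\quad\lambda=2e^2+q-e-2,\quad\mu=2e(e+1).$$
Hence the answer to the question is **no**: $NO_7^+(4)$, at $q=64$, with parameters $(2080,1071,558,544)$, is not isomorphic to any $NO_5^+(2^f)$ or its complement.

**Theorem 2 (classification, $q$ even).** Let $q=2^n\ge16$.

1. The strongly regular graphs arising are exactly the $\Gamma_r$ ($r=2^f\ge4$, $f\mid n$) and their complements.
2. The non-complete distance-regular graphs arising, with any rank and diameter, whose automorphism group does not preserve the canonical orbitals are exactly the $\Gamma_r\cong NO^+_{2m+1}(r)$ with $4\le r<q=r^m$, and their complements. These are pairwise non-isomorphic.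

Consequently, for $q=2^n\ge16$, the assertion "only $NO_5^+$" holds iff $n$ is prime (no graphs at all) or $n=4$.

**Theorem 3 ($q$ odd).** Let $q\ge13$ be odd. No non-complete distance-regular graph $\Gamma$ with $\mathrm{PGL}_2(q)\le\mathrm{Aut}(\Gamma)$ on $\binom\Omega2$ has automorphism group not preserving the canonical orbitals.

The case of $q$ odd with $\mathrm{PGL}_2(q)\not\le\mathrm{Aut}(\Gamma)$ is not settled here. This does not affect the answer to the question.

## 3. The orbitals $R_c$ for $q=2^n$, and the cases $q=4,8,16$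

For $c\in H$ put
$$R_c=\{(Q,Q_a):Q\in\mathcal Q^+,\ a\ne0,\ Q(a)=c\}.$$
This is a relation on $\mathcal Q^+=\binom\Omega2$ by Lemma 1(iii), and it is $\mathrm{SL}_2(q)$-invariant. It is symmetric, because $Q_a(a)=Q(a)+B(a,a)^2=Q(a)$ and $(Q_a)_a=Q$.

**Step 1: these are the orbitals.** The stabilizer of $Q=x_1x_2$ contains all $\mathrm{diag}(t,t^{-1})$ and the coordinate swap. For $c\ne0$ it is transitive on the $q-1$ vectors with $a_1a_2=c$; for $c=0$ it is transitive on the $2(q-1)$ nonzero vectors with $a_1a_2=0$. So the orbitals are the diagonal and the $R_c$, $c\in H$. The valency of $R_c$ is $q-1$ for $c\ne0$ and $2(q-1)$ for $c=0$.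

**Step 2: $R_0$ is the Johnson relation.** The zeros of $x_1x_2$ are $\langle(1,0)\rangle$ and $\langle(0,1)\rangle$, and $Q_a(1,0)=a_2^2$, $Q_a(0,1)=a_1^2$. So $Q$ and $Q_a$ share a zero iff $a_1a_2=0$.

**Step 3: a counting fact about stars.** The *star* of a point $x$ is the set of $q$ pairs containing $x$.
$$\text{If }x\notin A\text{ and }c\ne0,\text{ exactly two pairs }C\ni x\text{ satisfy }(A,C)\in R_c. \tag{2}$$
Indeed, the stabilizer of $A=\{\langle(1,0)\rangle,\langle(0,1)\rangle\}$ is transitive on the $q-1$ points outside $A$, since $\mathrm{diag}(t,t^{-1})$ multiplies $x_2/x_1$ by $t^{-2}$ and every element is a square. The $q-1$ pairs in $R_c(A)$ are disjoint from $A$ and have $2(q-1)$ incidences with these points.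

Small fields: For $q=4$, $H=\{0,1\}$, $R_0=J(5,2)$, $R_1$ is the Petersen graph. For $q=8$, $|H|=4$, with $R_0$ of valency $14$ and three relations of valency $7$; the only subfields give $K_2=H$ (the complete graph) and $K_8=\{0\}$ (the Johnson graph), so the trace construction gives nothing new. The first new case is $q=16$, $r=4$: $\mathrm{Tr}_{16/4}(c)=c+c^4$ vanishes exactly on $\mathbb F_4$, so $K_4=\mathbb F_4\subset H$. Thus $\Gamma_4$ fuses $R_0$ with three relations of valency $15$, and Theorem 1 gives the parameters $(136,75,42,40)$ of $NO_5^+(4)$. At $q=64$ there are two intermediate subfields. For $r=8$ the set $K_8=\{c:c+c^8=0\}=\mathbb F_8$ has $8$ elements, and for $r=4$ the set $K_4=\{c:c+c^4+c^{16}=0\}$ has $16$. The first gives $NO_5^+(8)$; the second is our counterexample.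

## 4. The graphs $\Gamma_r$: proof of Theorem 1

Let $q=r^m$, $r\ge4$, $m\ge2$, $T=\mathrm{Tr}_{q/r}$, $e=q/r=r^{m-1}$.

**Step 1: the hidden group acts on $\Gamma_r$.** A pair $(Q,Q_a)$, $a\neq0$, is an edge of $\Gamma_r$ iff $T(Q(a))=0$, that is, $Q'(a)=0$. By Lemma 2 the edge set becomes $\{(Q',Q'_a):a\ne0,\ Q'(a)=0\}$ on the set of plus-type forms. (If $Q'(a)=0$ then $Q(a)\in K_r\subseteq H$, so $Q_a\in\mathcal Q^+$ automatically.) For $g\in\mathrm{Sp}(V,B')$ we have $g(Q'_a)=(gQ')_{ga}$ and $(gQ')(ga)=Q'(a)$; so $\mathrm{Sp}_{2m}(r)\le\mathrm{Aut}(\Gamma_r)$.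

**Step 2: identification with $NO^+_{2m+1}(r)$.** On $V\oplus\mathbb F_rp_0$ take $\hat Q(x+\lambda p_0)=Q'(x)+\lambda^2$ for one fixed $Q\in\mathcal Q^+$. This is a parabolic quadric; the radical of its polarization (the nucleus) is $\langle p_0\rangle$. A hyperplane containing $p_0$ has $p_0$ in the radical of the restricted polarization, so it does not meet the quadric in a hyperbolic quadric. The hyperplanes missing $p_0$ are the graphs $U_a=\{x+B'(a,x)p_0:x\in V\}$, and $\hat Q$ restricted to $U_a$ is $Q'(x)+B'(a,x)^2=Q'_a(x)$. So the vertices of $NO^+_{2m+1}(r)$ are the $U_a$ with $Q'_a$ of plus type. For $a\ne b$, $U_a\cap U_b$ corresponds to $\{x:B'(a+b,x)=0\}$ with the form $Q'_a$. The radical of the polarization there is $\langle a+b\rangle$, so the intersection is degenerate iff $Q'_a(a+b)=0$. Since $Q'_b=(Q'_a)_{a+b}$, this is adjacency in $\Gamma_r$.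

**Step 3: valency.** By (1), $k=r^{2m-1}+r^m-r^{m-1}-1=eq+q-e-1=(e+1)(q-1)$.

**Step 4: which forms are common neighbors.** Let $Q',Q'_a$ be distinct vertices and $c=Q'(a)$. As $Q_a\in\mathcal Q^+$, transitivity of the trace gives $\mathrm{Tr}_{r/2}(c)=\mathrm{Tr}_{q/2}(Q(a))=0$. We have
$$Q'_a(a+b)=Q'(a+b)+B'(a,a+b)^2=Q'(a)+Q'(b)+B'(a,b)+B'(a,b)^2 .$$
So the common neighbors are the $Q'_b$ with $b\ne0,a$, $Q'(b)=0$, and $B'(a,b)^2+B'(a,b)=c$.

**Step 5: $\lambda$ (the case $c=0$).** For $t\ne0$ and $B'(a,b)=t$ we have $Q'(b+\lambda a)=Q'(b)+\lambda t$. So each coset of $\mathbb F_ra$ in $\{b:B'(a,b)=t\}$ contains exactly one singular vector, which makes $r^{2m-2}$ for each $t\neq0$. Hence $a^\perp$ contains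
$$r^{2m-1}+r^m-r^{m-1}-(r-1)r^{2m-2}=r^{2m-2}+r^m-r^{m-1}$$
singular vectors. The condition is $B'(a,b)\in\{0,1\}$, and $b=0,a$, both in $a^\perp$, must be removed. So $\lambda=2r^{2m-2}+r^m-r^{m-1}-2=2e^2+q-e-2$.

**Step 6: $\mu$ (the case $c\ne0$).** As $\mathrm{Tr}_{r/2}(c)=0$, the equation $t^2+t=c$ has two roots in $\mathbb F_r$, both nonzero. On $a^\perp$ we have $Q'(b+\lambda a)=Q'(b)+\lambda^2c$, so each coset of $\mathbb F_ra$ in $a^\perp$ contains exactly one singular vector, and $a^\perp$ contains $r^{2m-2}$. Multiplying $b$ by scalars shows that all $t\ne0$ are attained equally often as $B'(a,b)$ with $b$ singular, namely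
$$\frac{r^{2m-1}+r^m-r^{m-1}-r^{2m-2}}{r-1}=r^{2m-2}+r^{m-1}$$
times. The vectors $b=0,a$ have $B'(a,b)=0$ and are not counted. So $\mu=2r^{2m-2}+2r^{m-1}=2e(e+1)$.

**Step 7: $\Gamma_r$ is connected and not complete; its complement is connected.** As $r\ge4$, there is $c\ne0$ in $\mathbb F_r$ with $\mathrm{Tr}_{r/2}(c)=0$, and $Q'$ takes the value $c$, so non-adjacent distinct vertices exist. As $\mu>0$, $\Gamma_r$ is connected. Suppose the complement is disconnected and let $x,y$ lie in different components of it. Then $x\sim y$ in $\Gamma_r$, and each of the $v-k-1$ non-neighbors of $x$ is a neighbor of $y$; so $k-1-\lambda=v-k-1$. Counting edges between neighbors and non-neighbors of $x$ gives $k(k-1-\lambda)=(v-k-1)\mu$, and $v-k-1>0$, so $k=\mu$. But $2e\le q/2<q-1$ gives $\mu=2e(e+1)<k$.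

**Step 8: the canonical orbitals are not preserved.** As $m\ge2$, $|K_r|=r^{m-1}>1$; choose $0\ne c'\in K_r$ and $a,a'\ne0$ with $Q(a)=0$, $Q(a')=c'$. Both are nonzero singular vectors of $Q'$. By Witt's theorem there is $g\in O(Q')\le\mathrm{Sp}(V,B')$ with $ga=a'$. It is an automorphism of $\Gamma_r$ which fixes the vertex $Q$ and maps $Q_a$ to $Q_{a'}$. So it maps a pair of $R_0=J(\Omega,2)$ to a pair of $R_{c'}\subseteq K(\Omega,2)$.

**Step 9: the counterexample.** For $q=64$, $r=4$, $m=3$ we have $e=16$ and parameters $(2080,\ 17\cdot63,\ 512+64-16-2,\ 32\cdot17)=(2080,1071,558,544)$; the complement has valency $2079-1071=1008$. A graph $NO_5^+(2^f)$ has $4^f(4^f+1)/2$ vertices, so $2080$ forces $f=3$. Then it is $\Gamma_8$ with $e=8$, of valency $9\cdot63=567$, and its complement has valency $1512$. So $NO_7^+(4)$ is isomorphic to neither. $\blacksquare$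

## 5. Eigenvalues of the orbitals

From here to Section 9, $q=2^n$. Towards Theorem 2 we need the spectrum. Put $B_0=I+A_{R_0}$ and $B_c=A_{R_c}$ for $0\ne c\in H$, so that $(B_c)_{Q,Q_a}=1$ iff $Q(a)=c$, for all $c\in H$ and with $a=0$ allowed. Let $\mathcal A$ be the span of $I$ and the $B_c$. It is the centralizer algebra of the permutation representation. All orbitals are symmetric, so $\mathcal A$ is commutative, spanned by symmetric matrices, and it has exactly $\dim\mathcal A=q/2+1$ common eigenspaces (equivalently, characters $\mathcal A\to\mathbb C$).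

Let $\chi(x)=(-1)^{\mathrm{Tr}_{q/2}(x)}$. For a character $\eta$ of $\mathbb F_q^*$, including the trivial one, put $\eta(0)=0$ and
$$\beta_c(\eta)=\sum_{z\in\mathbb F_q\setminus\{0,1\}}\chi(cz)\,\eta(1+1/z)\qquad(c\in H).\tag{3}$$
Note that $z\mapsto1+1/z$ permutes $\mathbb F_q\setminus\{0,1\}$.

**Lemma 3.** The characters of $\mathcal A$ other than the valency character are exactly $B_c\mapsto\beta_c(\eta)$, one for each $\{\eta,\bar\eta\}$. Moreover $\beta_0(1)=q-2$ and $\beta_c(1)=-2$ for $c\ne0$. The eigenspace $V_1$ for $\eta=1$ contains all $f_x-f_y$, where $f_x$ is the indicator function of the star of $x$.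

**Proof.** **Step 1: $\eta=1$.** By (2), $B_cf_x=2\cdot\mathbf 1-2f_x$ for $c\ne0$. If $x\in A$, all $q$ pairs through $x$ equal or meet $A$; if $x\notin A$, exactly two do. So $B_0f_x=(q-2)f_x+2\cdot\mathbf 1$. Hence $f_x-f_y$ is an eigenvector with eigenvalues $q-2$ and $-2$. Formula (3) gives $q-2$ for $c=0$, and $-1-\chi(c)=-2$ for $0\ne c\in H$.

**Step 2: eigenvectors for $\eta\ne1$.** Fix $v\ne0$. The claim is that the function $Q\mapsto\eta(Q(v))$ is an eigenvector, that is,
$$\sum_{a:\,Q(a)=c}\eta(Q_a(v))=\beta_c(\eta)\,\eta(Q(v)).$$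
By equivariance we may take $Q=x_1x_2$, with $v$ arbitrary. If $Q(v)=0$, say $v=(v_1,0)$ (the other case follows by the swap), then $Q_a(v)=a_2^2v_1^2$. Vectors with $a_2=0$ contribute $0$, and each $a_2\ne0$ occurs exactly once with $a_1a_2=c$. The sum is $\sum_{a_2\ne0}\eta(a_2^2v_1^2)=0$, as squaring permutes $\mathbb F_q^*$.

If $Q(v)=s\ne0$, write $v=\sqrt s\,v'$ with $Q(v')=1$; then $Q_a(v)=s(1+B(a,v')^2)$. The elements $\mathrm{diag}(t,t^{-1})$ fix $Q$, preserve $\{a:Q(a)=c\}$ and are transitive on the vectors with $Q=1$, so take $v'=(1,1)$ and $B(a,v')=a_1+a_2$. The number of $a$ with $a_1a_2=c$ and $a_1+a_2=w$ is the number of roots $a_1$ of $X^2+wX+c$: it is $1+\chi(c/w^2)$ for $w\ne0$ and $1$ for $w=0$ (also if $c=0$). So the sum is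
$$\eta(s)\Big(\sum_w\eta(1+w^2)+\sum_{w\ne0}\chi(c/w^2)\,\eta(1+w^2)\Big).$$
The first inner sum is $\sum_y\eta(y)=0$. With $z=w^{-2}$ the second is (3); the term $z=1$ vanishes as $\eta(0)=0$. The eigenvector is not zero, since some $Q\in\mathcal Q^+$ has $Q(v)\ne0$.

**Step 3: none of these is the valency character.** $\sum_{c\in H}\chi(cz)=0$ for $z\ne0,1$, because $H$ is the annihilator of $\{0,1\}$. So $\sum_{c\in H}\beta_c(\eta)=0$, whereas the valencies of the $B_c$ have sum $v$.

**Step 4: distinctness.** Let $g(z)=\eta(1+1/z)$. For $c\in H$, $\chi(cz)=\chi(c(z+1))$, so $\beta_c(\eta)$ is a sum of $\chi(cz)\,(g(z)+g(z+1))$ over the cosets $\{z,z+1\}\ne\{0,1\}$. As $H$ is the dual group of $\mathbb F_q/\{0,1\}$, Fourier inversion shows that $(\beta_c(\eta))_{c\in H}$ determines $g(z)+g(z+1)$. If $y=1+1/z$, then $1+1/(z+1)=z/(z+1)=y^{-1}$. So we know $\eta(y)+\bar\eta(y)$ for all $y\ne0,1$, and it is $2$ at $y=1$. By linear independence of characters this determines $\{\eta,\bar\eta\}$; the same computation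 shows $\beta_c(\eta)=\beta_c(\bar\eta)$. As $q-1$ is odd there are $1+\frac{q-2}2=\frac q2$ sets $\{\eta,\bar\eta\}$. With the valency character we have all $q/2+1$ characters. $\square$

For $E\subseteq H$ put $e=|E|$, $B_E=\sum_{c\in E}B_c$, $\hat1_E(z)=\sum_{c\in E}\chi(cz)$ and $\beta_E(\eta)=\sum_{c\in E}\beta_c(\eta)$. If $0\in E$, then $B_E-I$ has valency $(e+1)(q-1)$ and $\beta_E(1)=(q-2)-2(e-1)=q-2e$.

## 6. Stars force two eigenvalues, and what integrality leaves at $q=8$ and $q=16$

The sums (3) have no closed form that we could use, and there are exponentially many sets $S$. But in any scheme, the class that contains $R_0$ has very few possible eigenvalues, because the stars are cliques in it.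

**Lemma 4 (star lemma).** Let a symmetric association scheme on $\binom\Omega2$ have classes that are unions of the $R_c$, and let $R_E=\bigcup_{c\in E}R_c$ be the class containing $R_0$. Then $\beta_E(\eta)\in\{q-2e,-e\}$ for every $\eta$. Precisely, if $\Pi_1$ is the primitive idempotent with $V_1\subseteq\mathrm{Im}\,\Pi_1$, then $B_E$ is $q-2e$ on $\mathrm{Im}\,\Pi_1$ and $-e$ on $\mathrm{Im}\,\Pi_j$ for $j\ge2$.

**Proof.** The scheme's algebra lies in $\mathcal A$, so $V_1$ lies in a single $\mathrm{Im}\,\Pi_j$, and $j\neq0$; number it $1$. Since $\sum_yf_y=2\cdot\mathbf 1$, averaging $f_x-f_y$ over $y\in\Omega$ gives $f_x-\frac2{q+1}\mathbf 1\in V_1$. So $\Pi_jf_x=0$ for $j\ge2$. Write $\Pi_j=q_0I+q_EA_E+\cdots$, where $A_E=B_E-I$ is the adjacency matrix of $R_E$. Any two distinct pairs through $x$ lie in $R_0\subseteq R_E$, so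
$$0=f_x^{\top}\Pi_jf_x=q\,q_0+q(q-1)\,q_E .$$
Let $\theta_j$ be the eigenvalue of $A_E$ on $\mathrm{Im}\,\Pi_j$, and $k_E=(e+1)(q-1)$ its valency. Taking traces in $A_E\Pi_j=\theta_j\Pi_j$ gives $v\,k_Eq_E=\theta_jv\,q_0$, with $q_0=\mathrm{rank}(\Pi_j)/v\ne0$. Hence $\theta_j=k_Eq_E/q_0=-k_E/(q-1)=-(e+1)$, that is, $B_E=-e$. On $\mathrm{Im}\,\Pi_1$ the eigenvalue is that on $V_1$, namely $\beta_E(1)=q-2e$. $\square$

A sensible first attempt is now to look for restrictions on $e$ alone. Let $D=\{\eta:\beta_E(\eta)=q-2e\}$. Summing (3) over all $\eta$ gives $0$, since $1+1/z\ne1$. So $|D|(q-2e)-(q-1-|D|)e=0$, that is,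
$$|D|=\frac{e(q-1)}{q-e}.$$
This must be an integer. For $q=8$ and $e=1,2,3$ the values are $1,\ 14/6,\ 21/5$: only $e=1$ survives, which is the Johnson graph. For $q=16$ and $e=1,\dots,7$ they are
$$1,\quad\tfrac{30}{14},\quad\tfrac{45}{13},\quad5,\quad\tfrac{75}{11},\quad9,\quad\tfrac{105}9 .$$
So $e=1,4,6$ survive. Here $e=1$ is Johnson and $e=4$ is the size of $K_4$ (although nothing yet says which $4$-set $E$ is). But $e=6$ survives too. A strongly regular graph with the eigenvalues of Lemma 4 would have valency $7\cdot15=105$, other eigenvalues $3$ and $-7$, hence $\mu=105-21=84$ and $\lambda=84+3-7=80$, with multiplicities $84$ and $51$ (from $f+f'=135$, $3f-7f'=-105$). All these are integers, and $105(105-80-1)=2520=30\cdot84$. So counting parameters does not exclude $e=6$ at $q=16$: one must use the actual set $E$. The way past this is to use divisibility of the *values* of the character sums, first over the multiplicative group and then over the additive group. The next section contains the two tools.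

## 7. Divisible character sums on cyclic groups, and even functions on flats

**Lemma 5.** Let $G$ be a finite cyclic group, $a$ a divisor of $|G|$, and $D\subseteq\hat G$ such that $S(y)=\sum_{\eta\in D}\eta(y)$ is an integer divisible by $a$ for all $y\in G$. Then $D$ is a union of cosets of the subgroup of $\hat G$ of order $a$. Consequently $S(y)=0$ unless $y$ lies in the subgroup of $G$ of order $|G|/a$.

For example, let $|G|=4$, $a=2$. The two characters of order $4$ have sum $2,0,-2,0$ on the powers of a generator, and they form a coset of the subgroup of order $2$; here $S$ vanishes off the subgroup of order $2$ of $G$.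

**Proof.** **Step 1: Galois stability.** For $t$ prime to $|G|$, apply the automorphism $\zeta\mapsto\zeta^t$ of the field of $|G|$-th roots of unity: as $S(y)\in\mathbb Z$, $S(y)=\sum_{\eta\in D}\eta^t(y)$. By linear independence of characters, $D^t=D$.

**Step 2: localize at a prime.** Let $p^k$ be the exact power of a prime $p$ dividing $a$, $k\ge1$. Write $\hat G=P\times N$ with $P$ the Sylow $p$-subgroup, and $G=P^*\times N^*$ correspondingly. Let $P_j\le P$ be the subgroup of order $p^j$, and $C_j$ the set of elements of order $p^j$ in $P$. For $\nu\in N$ let $D_\nu=\{\pi\in P:\pi\nu\in D\}$. If $p\nmid t$, choose $t'\equiv t$ mod $|P|$, $t'\equiv1$ mod $|N|$; then $(\pi\nu)^{t'}=\pi^t\nu$. So $D_\nu$ is stable under $\pi\mapsto\pi^t$, and is a union of sets $C_j$. Therefore $S_\nu(y)=\sum_{\pi\in D_\nu}\pi(y)$, $y\in P^*$, is fixed by all Galois automorphisms and is an integer. By orthogonality on $N^*$,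
$$|N|\,S_\nu(y)=\sum_{y'\in N^*}S(yy')\,\bar\nu(y').$$
The right side is $p^k$ times an algebraic integer, and $p\nmid|N|$; so $p^k\mid S_\nu(y)$.

**Step 3: evaluate at one good point.** Choose $y\in P^*$ whose annihilator in $P$ is $P_{k-1}$. The sum of $\pi(y)$ over $P_s$ is $p^s$ for $s\le k-1$ and $0$ for $s\ge k$. Hence the sum over $C_s$ is $|C_s|$ for $s<k$, $-p^{k-1}$ for $s=k$, and $0$ for $s>k$. So
$$S_\nu(y)=|D_\nu\cap P_{k-1}|-p^{k-1}[C_k\subseteq D_\nu],$$
which has absolute value at most $p^{k-1}<p^k$, hence is $0$. If $C_k\subseteq D_\nu$, then $P_{k-1}\subseteq D_\nu$, so $P_k\subseteq D_\nu$. If not, then $C_k\cap D_\nu=\emptyset$ and $D_\nu\cap P_{k-1}=\emptyset$. Thus $D_\nu\cap P_k$ is $\emptyset$ or $P_k$. For $s>k$, $C_s$ is a union of cosets of $P_k$. So $D_\nu P_k=D_\nu$ for all $\nu$, that is, $DP_k=D$.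

**Step 4: assemble.** The product of these subgroups $P_k$ over all primes $p\mid a$ is the subgroup of order $a$. The sum of a coset of it vanishes at $y$ unless all its elements are trivial on $y$, and its annihilator in $G$ has order $|G|/a$. $\square$

**Lemma 6.** Let $X$ be an affine space of dimension $N$ over $\mathbb F_2$, $1\le w\le N$, and let $0\ne f:X\to\mathbb F_2$ have sum $0$ over every $w$-dimensional flat. Then $|\mathrm{supp}\,f|\ge2^{N-w+1}$.

The indicator function of a flat of dimension $N-w+1$ attains the bound: it meets each $w$-flat in the empty set or a flat of dimension at least $1$.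

**Proof.** Induction on $N$. If $N=w$, the support is nonempty and of even size, so it has at least $2$ elements. Let $N>w$. The support is not a single point, since a $w$-flat through that point would have sum $1$. Choose a hyperplane of $X$ that contains exactly one of two given support points. The restrictions of $f$ to the hyperplane and to its complement are nonzero and satisfy the hypothesis in dimension $N-1\ge w$, so each has support of size at least $2^{N-w}$. $\square$

## 8. Only trace kernels can occur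

**Proposition 7.** Let $0\in E\subsetneq H$ with $\beta_E(\eta)\in\{q-2e,-e\}$ for all $\eta$. Then $E=K_r$ for some subfield $\mathbb F_r$ with $r\ge4$. Moreover $D=\{\eta:\beta_E(\eta)=q-2e\}$ is then the subgroup of order $(q-1)/(r-1)$.

**Proof.** **Step 1: write $\hat1_E$ as a sum over $D$.** Let $G=\mathbb F_q^*$, $h(1)=e$ and $h(y)=\hat1_E(1/(1+y))$ for $y\ne1$. With $y=1+1/z$, formula (3) gives
$$\sum_{y\in G}h(y)\eta(y)=e+\beta_E(\eta)\in\{q-e,0\},$$
and the value is $q-e\neq0$ iff $\eta\in D$. We have $1\in D=\bar D$. By Fourier inversion on $G$,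
$$h(y)=\frac{q-e}{q-1}S(y),\qquad S(y)=\sum_{\eta\in D}\eta(y).$$
As $h$ is integer-valued, $S$ is rational-valued, and being an algebraic integer, integer-valued.

**Step 2: divisibility.** Let $g=\gcd(q-e,q-1)$, $q-1=ga$, $q-e=gb$. Then $\gcd(a,b)=1$ and $ah=bS$, so $b\mid h(y)$ and $a\mid S(y)$ for all $y$. At $y=1$: $b\mid e$. Together with $b\mid q-e$ this gives $b\mid q$. Write $q=b\rho$, $\rho=2^i$, $e=be'$; then $gb=q-e=b(\rho-e')$, so $g=\rho-e'$. As $b\le e<q$, $\rho\ge2$. As $g$ divides $q-1$ it is odd, so $e'$ is odd. Also $|D|=S(1)=ae/b=ae'$.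

**Step 3: multiplicative support bound.** By Lemma 5, $D$ is a union of cosets of the subgroup of order $a$, and $S$ vanishes off the subgroup $M\le G$ of order $g$. Let $\varphi(z)=\hat1_E(z)/b$ for $z\in\mathbb F_q$. As $E\subseteq H$, $\varphi(0)=\varphi(1)=e/b=e'$. For $z\ne0,1$, $\varphi(z)=h(1+1/z)/b=S(1+1/z)/a$. So $\varphi$ is integer-valued, and it can be nonzero only at $0$, $1$ and the points with $1+1/z\in M\setminus\{1\}$:
$$|\mathrm{supp}\,\varphi|\le2+(g-1)=\rho-e'+1.\tag{4}$$

**Step 4: additive support bound.** Let $W\le\mathbb F_q$ be an $\mathbb F_2$-subspace of dimension $n-i+1$ (this lies between $1$ and $n$) and $W^\perp=\{c:\chi(cw)=1\ \forall w\in W\}$. For $u\in\mathbb F_q$,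
$$\sum_{z\in u+W}\varphi(z)=\frac1b\sum_{c\in E}\sum_{z\in u+W}\chi(cz)=\frac{|W|}b\sum_{c\in E\cap W^\perp}\chi(cu)=2\sum_{c\in E\cap W^\perp}\chi(cu),$$
since $|W|=2^{n-i+1}=2b$. This is even. So $\varphi$ mod $2$ has sum $0$ over all flats of dimension $n-i+1$, and it is not zero because $\varphi(0)=e'$ is odd. Lemma 6 gives
$$|\mathrm{supp}\,\varphi|\ge2^{\,n-(n-i+1)+1}=2^i=\rho .$$

**Step 5: compare.** With (4), $\rho\le\rho-e'+1$, so $e'=1$. Then $g=2^i-1$ divides $2^n-1$, so $i\mid n$. Hence $r:=\rho$ is the order of a subfield and $M=\mathbb F_r^*$. As $|D|=a$, $1\in D$ and $D$ is a union of cosets of the subgroup of order $a=(q-1)/(r-1)$, $D$ equals this subgroup, and $S=a\,1_M$. Therefore $\varphi(z)=1$ if $z\in\{0,1\}$ or $1+1/z\in\mathbb F_r^*$, and $\varphi(z)=0$ otherwise; that is, $\varphi=1_{\mathbb F_r}$.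

**Step 6: invert.** We have $\sum_z\varphi(z)\chi(cz)=\frac qb1_E(c)=r\,1_E(c)$. So
$$1_E(c)=\frac1r\sum_{z\in\mathbb F_r}\chi(cz)=\frac1r\sum_{z\in\mathbb F_r}(-1)^{\mathrm{Tr}_{r/2}(z\,\mathrm{Tr}_{q/r}(c))}=[\mathrm{Tr}_{q/r}(c)=0].$$
So $E=K_r$. As $E\ne H=K_2$, $r\ge4$. $\square$

In the case $q=16$, $e=6$ of Section 6: $q-e=10$, $g=5$, $a=3$, $b=2$, $\rho=8$, $e'=3$. Step 3 allows at most $6$ points of support and Step 4 demands at least $8$. That is how $e=6$ is excluded.

**Proof of Theorem 2(1).** If $\Gamma$ is strongly regular and arises from $\mathrm{PSL}_2(q)$, then the identity, adjacency and non-adjacency form a symmetric scheme whose classes are unions of the $R_c$. The class containing $R_0$ is $R_E$ with $0\in E\ne H$. By Lemma 4 and Proposition 7, $R_E$ is the edge set of some $\Gamma_r$ with $r\ge4$, so $\Gamma$ is $\Gamma_r$ or its complement. Conversely, for $r<q$ the graph $\Gamma_r$ and its connected complement are covered by Section 4. For $r=q$ we have $\Gamma_q=J(q+1,2)$, which is strongly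 regular with $\lambda=q-1$, $\mu=4$, and its complement $K(q+1,2)$; both are connected. $\blacksquare$

## 9. Diameter three is impossible: proof of Theorem 2(2)

Let $\Gamma=\Gamma_S$ be a non-complete distance-regular graph of diameter $d\ge2$ arising from $\mathrm{PSL}_2(q)$, $q=2^n\ge16$, such that $\mathrm{Aut}(\Gamma)$ does not preserve the canonical orbitals. Its distance relations are invariant under $\mathrm{PSL}_2(q)$, so they are unions of the $R_c$. Let $R_E$ be the one containing $R_0$.

**Step 1: $E$ is a trace kernel.** If $E=\{0\}$, then $J(\Omega,2)$ is a distance relation, so every automorphism preserves it and hence also $K(\Omega,2)$, a contradiction. Also $E\ne H$, as $d\ge2$. By Lemma 4 and Proposition 7, $E=K_r$ with $4\le r<q$, so $e=q/r$, $q=r^m$, $m\ge2$.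

**Step 2: $d\le3$, and $d=2$ is as claimed.** If $0\in S$, then $S=E$ and $\Gamma=\Gamma_r$. Now let $0\notin S$, $s=|S|\ge1$, and let $R_E$ be the distance-$j$ relation, $j\ge2$. The members of the star $Y$ of a point are mutually at distance $j$. By (2), each vertex outside $Y$ has $2s\ge2$ neighbors in $Y$; two of these are at distance at most $2$, so $j=2$. Given distinct vertices $A,A'$, choose $x\in A'\setminus A$ and let $Y$ be the star of $x$. Then $A\notin Y$ has a neighbor in $Y$, which is at distance at most $2$ from $A'\in Y$. So $d\le3$. If $d=2$, then $\Gamma$ is the complement of $\Gamma_2=\Gamma_r$.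

From now on suppose $0\notin S$ and $d=3$. Let the distance-$3$ relation be $\bigcup_{c\in T}R_c$, $t=|T|\ge1$. Then $e+s+t=q/2$, and
$$k=s(q-1),\qquad k_2=(e+1)(q-1),\qquad k_3=t(q-1).$$
On $V_1$ the matrices $A_1,A_2,A_3$ are $-2s,\ q-2e-1,\ -2t$ by Lemma 3. On $\mathrm{Im}\,\Pi_j$, $j\ge2$, $A_2=-(e+1)$ by Lemma 4.

**Step 3: the intersection numbers.** From $A_1^2=kI+a_1A_1+c_2A_2$ on $V_1$ and from $k_2c_2=kb_1$,
$$4s^2=k-2sa_1+c_2(q-2e-1),\qquad(e+1)c_2=s(k-1-a_1).$$
Eliminating $c_2$ leaves a linear equation for $a_1$ whose leading coefficient is $-2s-\frac{s(q-2e-1)}{e+1}=-\frac{s(q+1)}{e+1}\ne0$. Its unique solution is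
$$a_1=e+s(q-3-2e),\qquad c_2=s(2s-1),\qquad b_1=(e+1)(2s-1).$$
Check: $k-1-a_1=s(q-1)-1-e-s(q-3-2e)=(2s-1)(e+1)=b_1$, which gives $c_2=sb_1/(e+1)=s(2s-1)$; and
$$k-2sa_1+c_2(q-2e-1)=s\big[(q-1)-2e-(q-2e-1)\big]+2s^2\big[-(q-3-2e)+(q-2e-1)\big]=4s^2 .$$
Next, $k_2b_2=k_3c_3$ gives $b_2=tc_3/(e+1)$. From $A_1A_3=b_2A_2+(k-c_3)A_3$ on $V_1$, $4st=b_2(q-2e-1)-2t(k-c_3)$. Divide by $t$ and insert $b_2$: $4s=c_3\frac{q-2e-1}{e+1}+2c_3-2s(q-1)$, that is, $c_3\frac{q+1}{e+1}=2s(q+1)$. So
$$c_3=2s(e+1),\qquad b_2=2st .$$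

**Step 4: inequalities reduce to $r=4$.** We use $c_2\le c_3$ and $b_2\le b_1$ (Brouwer–Cohen–Neumaier, Prop. 4.1.6). They are seen as follows. If $x,y$ are at distance $3$ and $x'$ is a neighbor of $x$ at distance $2$ from $y$, then the $c_2$ common neighbors of $x'$ and $y$ are at distance $2$ from $x$. If $x,y$ are at distance $2$ and $x'$ is a common neighbor, then the $b_2$ neighbors of $y$ at distance $3$ from $x$ are at distance $2$ from $x'$.

Now $c_2\le c_3$ reads $2s-1\le2e+2$, so $s\le e+1$. And $b_2\le b_1$ reads $2st\le(e+1)(2s-1)$, so $t<e+1$, $t\le e$. Hence $q/2=e+s+t\le3e+1=3q/r+1$. If $r\ge8$ this gives $q/2\le3q/8+1$, so $q\le8$, a contradiction. So $r=4$, $q=4e$, $e=4^{m-1}\ge4$ and $s+t=e$. With $t=e-s$, $b_2\le b_1$ becomes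
$$e+1\le2s^2+2s .\tag{5}$$

These inequalities do not finish: at $q=16$, $e=4$, $s=t=2$, one gets the intersection numbers $k=30$, $b_1=15$, $b_2=8$, $c_2=6$, $c_3=20$ with $k_2=75$, $k_3=30$, all consistent so far. What fails is the number of eigenspaces, and here the structure of $D$ is used.

**Step 5: counting characters.** $A_1$ has four distinct eigenvalues: $k$; $-2s$ on $\mathrm{Im}\,\Pi_1$; and $\theta_2,\theta_3$ on $\mathrm{Im}\,\Pi_2,\mathrm{Im}\,\Pi_3$. As $q-2e\ne-e$, the $\eta$ whose eigenspace lies in $\mathrm{Im}\,\Pi_1$ are those in $D$, which by Proposition 7 is a subgroup of order $N:=(q-1)/3$. The remaining $2N$ characters form $N$ pairs $\{\eta,\bar\eta\}$. Let $n_2,n_3$ be the numbers of pairs with $\beta_S=\theta_2,\theta_3$; then $n_2,n_3\ge1$ and $n_2+n_3=N$. By (3),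
$$\sum_{\eta}\beta_S(\eta)=\sum_{z\ne0,1}\hat1_S(z)\sum_\eta\eta(1+1/z)=0,$$
because $1+1/z\ne1$. So $-2sN+2(n_2\theta_2+n_3\theta_3)=0$, that is, $n_2\theta_2+n_3\theta_3=sN$.

**Step 6: $\theta_2,\theta_3$ lie on both sides of $s$.** On $\mathrm{Im}\,\Pi_j$, $j=2,3$, $A_1^2=kI+a_1A_1+c_2A_2$ gives $\theta^2-a_1\theta-k+c_2(e+1)=0$. With $q=4e$,
$$\theta_2+\theta_3=a_1=e+s(2e-3),\qquad\theta_2\theta_3=s(2s-1)(e+1)-s(4e-1)=s(2se+2s-5e).$$
Hence
$$(\theta_2-s)(s-\theta_3)=sa_1-\theta_2\theta_3-s^2=s\big[e+2se-3s-2se-2s+5e-s\big]=6s(e-s)=6st>0 .$$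
Order so that $\theta_2>\theta_3$; then $\theta_2>s>\theta_3$. Put $P=\theta_2-s>0$, $R=s-\theta_3>0$. Then $PR=6st$ and $P-R=a_1-2s=e+s(2e-5)=:\Delta>0$. Step 5 gives $n_2P=n_3R$, so $n_2=\frac{NR}{P+R}\ge1$.

**Step 7: contradiction.** Multiply $NR\ge P+R$ by $P$: $6stN\ge P^2+6st$. Since $P=\Delta+R>\Delta$, $6st(N-1)\ge P^2>\Delta^2$. As $N-1=\frac{4(e-1)}3$, this says $8s(e-s)(e-1)>\Delta^2$. But $\Delta=e(2s+1)-5s$, so
$$\Delta^2-8s(e-s)(e-1)=e^2\big[(2s+1)^2-8s\big]-10se(2s+1)+8se+8s^2e+25s^2-8s^2$$
$$=e^2(2s-1)^2-2es-12es^2+17s^2 .$$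
For $e\ge16$, using $(2s-1)^2\ge s^2$ and $2es\le2es^2$, this is at least $s^2(e^2-14e+17)>0$. For $e=4$, (5) excludes $s=1$ (it would read $5\le4$), and $t\ge1$ gives $s\le3$; the values for $s=2,3$ are $144-16-192+68=4$ and $400-24-432+153=97$. All are positive, a contradiction. So $d=2$.

(In the instance above, $\theta_2,\theta_3=14,0$, $P=12$, $R=2$, $N=5$, and $n_2=\frac{10}{14}<1$.)

**Step 8: converse and non-isomorphism.** For $4\le r<q$, Theorem 1 shows that $\Gamma_r$ occurs. Its complement is connected by Step 7 of Section 4, is strongly regular, and has the same automorphism group, so it occurs as well. As $v-1=(q-1)(\frac q2+1)$, the valencies are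
$$(q-1)\Big(\frac qr+1\Big)\quad\text{and}\quad(q-1)\Big(\frac q2-\frac qr\Big).$$
Different $r$ give different valencies of the first kind, and of the second. If $\frac qr+1=\frac q2-\frac q{r'}$, then $1=\frac q2-\frac qr-\frac q{r'}$. This is impossible, because all three terms on the right are divisible by $4$ ($q$ is a power of $r$ and of $r'$ with exponent at least $2$, and $r,r'\ge4$). So all these graphs are pairwise non-isomorphic.

**Step 9: the last assertion.** The examples correspond to the divisors $f$ of $n$ with $2\le f<n$. By the number of vertices, $NO_5^+(2^{f})$ occurs only for $q=4^f$, as the example with $f=n/2$. If $n$ is prime there are no examples; if $n=4$ the only one is $f=2=n/2$. In all other cases there is a divisor $f\ne n/2$ in the range: if $n=2f'$ with $f'\ge3$, take $f=2$; if $n$ is odd and composite, any divisor $f$ with $1<f<n$. $\blacksquare$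

In particular, for every $r=2^f\ge4$ and every $m\ge3$, $NO^+_{2m+1}(r)$ is a counterexample at $q=r^m$.

## 10. Odd $q$: the discriminant model of $\mathrm{PGL}_2(q)$

Now let $q\ge13$ be odd. The plan for Theorem 3 is the same: stars force two eigenvalues, character sums become divisible, and two bounds on a support collide. Instead of explicit eigenvectors we use traces of group elements and the character table.

**The model.** Let $F$ be the space of forms $Q=\alpha X^2+\beta XY+\gamma Y^2$ over $\mathbb F_q$, with $N(Q)=\beta^2-4\alpha\gamma$ and $\langle Q,Q'\rangle=\beta\beta'-2\alpha\gamma'-2\alpha'\gamma$, so $N(Q)=\langle Q,Q\rangle$. The group $\mathrm{PGL}_2(q)$ acts by $gQ=\det(g)\,Q\circ g^{-1}$: scalars act trivially, and since the discriminant of $Q\circ h$ is $\det(h)^2N(Q)$, the action is isometric. A form has two distinct zeros in $\Omega$ iff $N(Q)$ is a nonzero square. So pairs of points correspond to $\pm Q$ with $N(Q)=1$.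

**Step 1: orbitals of $\mathrm{PGL}_2(q)$.** For $Q=XY$ and $Q'=(\alpha',\beta',\gamma')$ with $N(Q')=1$, $\langle Q,Q'\rangle=\beta'=:b$ and $4\alpha'\gamma'=b^2-1$. The element $\mathrm{diag}(t,1)$ fixes $XY$ and maps $(\alpha',\beta',\gamma')$ to $(t^{-1}\alpha',\beta',t\gamma')$. So for $b\ne\pm1$ the torus is transitive on the $q-1$ vectors $Q'$ with $\langle Q,Q'\rangle=b$. For $b=\pm1$ there are $2q-1$ vectors, with $\alpha'\gamma'=0$; they are $\pm Q$ and forms sharing exactly one zero with $Q$. So the orbitals are the diagonal, $J(\Omega,2)$, and $\{\langle Q,Q'\rangle=\pm b\}$ for $b\ne\pm1$. All are symmetric. Hence the centralizer algebra is commutative and the permutation module is multiplicity-free.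

**Step 2: the class containing $J$.** Suppose $\Gamma$ contradicts Theorem 3. Its distance relations are unions of these orbitals. Let $R$ be the one containing $J(\Omega,2)$. As in Section 9, Step 1, $R\neq J(\Omega,2)$, and $R$ is not the whole non-diagonal relation since $\Gamma$ is not complete. So $B:=I+A_R$ is the relation $\langle Q,Q'\rangle\in\tilde E$ for some $\tilde E=-\tilde E\supsetneq\{\pm1\}$. Put $e=|\tilde E|/2$. Counting vectors $Q'$ and dividing by $2$, $B$ has row sum $(2q-1)+(e-1)(q-1)$, so $R$ has valency $k=(e+1)(q-1)$.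

**Step 3: two eigenvalues.** The space $V_1=\langle f_x-f_y\rangle$ is an image of the sum-zero functions on $\Omega$, which form the irreducible Steinberg module $\mathrm{St}$. As the permutation module is multiplicity-free, $V_1$ lies in a common eigenspace. The stabilizer $\mathrm{AGL}_1(q)$ of $x$ is transitive on the $\binom q2$ pairs missing $x$. Each of the $q$ members of the star of $x$ has $q-1$ of its $k$ $R$-neighbors in the star, so each pair missing $x$ has $q(k+1-q)/\binom q2=2e$ $R$-neighbors in the star. So $Bf_x=qf_x+2e(\mathbf 1-f_x)$, and $B=q-2e$ on $V_1$. Since $f_x\in\langle\mathbf 1\rangle+V_1$, the computation in Lemma 4 ($f_x^\top\Pi_jf_x=0$, so $\theta_j=-k/(q-1)$) gives $B=-e$ on every other eigenspace $\mathrm{Im}\,\Pi_j$ of the distance scheme, $j\ge2$. Such a $j$ exists, since the scheme has at least two non-diagonal classes. So the rational number $-e$ is an eigenvalue of an integer matrix, and $e$ is an integer. Hence $|\tilde E|=2e\ge4$, $e\ge2$, and $2e\le q-1$.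

Let $W\supseteq V_1$ be the $(q-2e)$-eigenspace of $B$ in $\mathbf 1^\perp$, with character $\chi_W$. On $\mathbf 1$, $B$ is $k+1$, and $k+1+e=q(e+1)$. So $B=-eI+(q-e)\,\mathrm{pr}_W+q(e+1)\frac1v\mathbf J$. Multiplying by the permutation matrix of $g\in\mathrm{PGL}_2(q)$ and taking traces, with $\mathrm{fix}(g)$ the number of fixed pairs,
$$\#\{A:(A,gA)\in B\}=\mathrm{tr}(Bg)=(q-e)\chi_W(g)-e\,\mathrm{fix}(g)+q(e+1).\tag{6}$$

## 11. The character of $W$

Let $\nu$ be the quadratic character of $\mathbb F_q$, $\nu(0)=0$. Let $C=\{u\in\mathbb F_{q^2}:u^{q+1}=1\}$ and let $\omega_0$ be its quadratic character. A nonidentity element of $\mathrm{PGL}_2(q)$ is *split*, with ratio $u\in\mathbb F_q^*\setminus\{1\}$ of its eigenvalues; *elliptic*, with ratio $u=z^{q-1}\in C\setminus\{1\}$ for an eigenvalue $z\in\mathbb F_{q^2}$; or unipotent. The ratio is defined up to inversion. The standard character table is as follows, with $\eta\in\widehat{\mathbb F_q^*}$, $\eta^2\ne1$ and $\omega\in\hat C$, $\omega^2\ne1$, each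 up to inversion.

| | $1$ | unipotent | split, ratio $u$ | elliptic, ratio $u$ |
|---|---|---|---|---|
| $1$ | $1$ | $1$ | $1$ | $1$ |
| $\nu\circ\det$ | $1$ | $1$ | $\nu(u)$ | $\omega_0(u)$ |
| $\mathrm{St}$ | $q$ | $0$ | $1$ | $-1$ |
| $\mathrm{St}\otimes\nu$ | $q$ | $0$ | $\nu(u)$ | $-\omega_0(u)$ |
| $\pi_\eta$ | $q+1$ | $1$ | $\eta(u)+\eta(u)^{-1}$ | $0$ |
| $\sigma_\omega$ | $q-1$ | $-1$ | $0$ | $-\omega(u)-\omega(u)^{-1}$ |

In the elliptic column we used $\nu(\det g)=\omega_0(u)$: if $z=\zeta^j$ with $\zeta$ a generator of $\mathbb F_{q^2}^*$, then $\det g=(\zeta^{q+1})^j$ and $u=(\zeta^{q-1})^j$, and each is a square in its group iff $j$ is even.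

**Step 1: which characters occur.** The stabilizer of a vertex is dihedral of order $2(q-1)$. It consists of the elements $\mathrm{diag}(u,1)$ and of $q-1$ involutions with matrix rows $(0,s),(1,0)$; these have eigenvalues $\pm\sqrt s$, so half of them are split and half elliptic, all with ratio $-1$. Averaging the characters over the stabilizer gives multiplicities
$$\pi_\eta:\ \frac{(q+1)-2+(q-1)\eta(-1)}{2(q-1)}=\frac{1+\eta(-1)}2,\qquad\sigma_\omega:\ \frac{(q-1)-(q-1)\omega(-1)}{2(q-1)}=\frac{1-\omega(-1)}2,$$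
$$\mathrm{St}\otimes\nu:\ \frac{q-1+\frac{q-1}2(\nu(-1)-\omega_0(-1))}{2(q-1)}=\frac{1+\nu(-1)}2,$$
where $\omega_0(-1)=(-1)^{(q+1)/2}=-\nu(-1)$. The character $\nu\circ\det$ does not occur, as the stabilizer contains elements of nonsquare determinant; $1$ and $\mathrm{St}$ occur once.

So $W=\mathrm{St}\oplus\kappa(\mathrm{St}\otimes\nu)\oplus\bigoplus\pi_\eta\oplus\bigoplus\sigma_\omega$ with $\kappa\in\{0,1\}$, where only $\eta$ with $\eta(-1)=1$ and $\omega$ with $\omega(-1)=-1$ appear, and if $\kappa=1$ then $\nu(-1)=1$, $\omega_0(-1)=-1$.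

**Step 2: two sets of characters.** The index $+$ refers to split and $-$ to elliptic elements. Let
$$D_+=\{1\}\cup\{\eta^{\pm1}:\pi_\eta\subseteq W\}\cup\{\nu\text{ if }\kappa=1\},\qquad D_-=\{\omega^{\pm1}:\sigma_\omega\subseteq W\}\cup\{\omega_0\text{ if }\kappa=1\},$$
and $S_+=\sum_{\eta\in D_+}\eta$, $S_-=\sum_{\omega\in D_-}\omega$. The table gives $\chi_W(g)=S_+(u)$ for $g$ split and $\chi_W(g)=-1-S_-(u)$ for $g$ elliptic. There are $\frac12(|D_+|-1-\kappa)$ constituents $\pi_\eta$ and $\frac12(|D_-|-\kappa)$ constituents $\sigma_\omega$. So $\chi_W=\frac12(|D_+|-|D_-|-1)$ on nonidentity unipotent elements, and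
$$\dim W=q+\tfrac{q+1}2(|D_+|-1)+\tfrac{q-1}2|D_-| ,$$
where the $\kappa$-terms cancel since $q-\frac{q+1}2-\frac{q-1}2=0$. Moreover
$$S_+(-1)=|D_+|,\qquad S_-(-1)=-|D_-| .\tag{7}$$

## 12. Traces: from $W$ to a Legendre sum

For $x\in\mathbb F_q$ let $L(x)=\sum_{b\in\tilde E}\nu(x-b)$. This step computes the left side of (6) and expresses $S_+,S_-$ by $L$.

**Step 1: geometry of a semisimple element.** Let $g$ be split or elliptic with ratio $u\ne\pm1$, and $x=\frac12(u+u^{-1})\in\mathbb F_q$. Over $\mathbb F_q$ or $\mathbb F_{q^2}$, $g$ is conjugate to $\mathrm{diag}(u,1)$, which acts on $(\alpha,\beta,\gamma)$ as $(u^{-1}\alpha,\beta,u\gamma)$. So $g$ fixes a form $\Phi$ over $\mathbb F_q$, unique up to scalars, whose zeros are the fixed points of $g$. Hence $N(\Phi)$ is a nonzero square if $g$ is split and a nonsquare if $g$ is elliptic. In eigen-coordinates $\Phi^\perp$ consists of the $w=\alpha X^2+\gamma Y^2$, where $N(w)=-4\alpha\gamma$ and $\langle w,gw\rangle=-2\alpha\gamma(u+u^{-1})=xN(w)$. If $g$ is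 split, the plane $\Phi^\perp$ is hyperbolic: $N(w)=c$ has $q-1$ solutions for $c\ne0$ and $2q-1$ for $c=0$. If $g$ is elliptic, the isotropic vectors over $\mathbb F_{q^2}$ are multiples of $X^2,Y^2$, which have a double zero at a non-rational point and so are not defined over $\mathbb F_q$. So $\Phi^\perp$ is anisotropic: $q+1$ solutions for $c\ne0$ and one for $c=0$.

Write $Q=\alpha\Phi+w$ with $w\in\Phi^\perp$. Then $N(Q)=1$ and $\langle Q,gQ\rangle=b$ mean $\alpha^2N(\Phi)+N(w)=1$ and $\alpha^2N(\Phi)+xN(w)=b$, that is,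
$$N(w)=\frac{1-b}{1-x},\qquad\alpha^2N(\Phi)=\frac{b-x}{1-x}.$$
$\mathrm{tr}(Bg)$ is half the number of such $(\alpha,w)$ with $b\in\tilde E$. Finally $x^2-1=\big(\frac{u-u^{-1}}2\big)^2$. It is a nonzero square in $\mathbb F_q$ if $g$ is split; it is a nonsquare if $g$ is elliptic, since then $(u-u^{-1})^q=-(u-u^{-1})\neq0$.

**Step 2: split elements.** There are $1+\nu((b-x)(1-x))$ values of $\alpha$. There are $q-1$ vectors $w$ if $b\ne1$; for $b=1$ there are $q$ more, and two values of $\alpha$. So
$$\mathrm{tr}(Bg)=\tfrac12\Big[(q-1)\sum_{b\in\tilde E}\big(1+\nu((b-x)(1-x))\big)+2q\Big]=\tfrac{q-1}2\big(2e+\nu(x-1)L(x)\big)+q .$$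
Here $\nu(x-1)=\nu(x+1)$, and $\mathrm{fix}(g)=1$: the pair of fixed points is fixed, and a swapped pair would be fixed pointwise by $g^2$, which has ratio $u^2\ne1$. By (6) the terms $e(q-1)+q$ cancel and
$$\nu(x+1)L(x)=\tfrac{2(q-e)}{q-1}\,S_+(u).\tag{8}$$

**Step 3: elliptic elements.** There are $1-\nu((b-x)(1-x))$ values of $\alpha$, and this is $0$ for $b=1$; for $b\ne1$ there are $q+1$ vectors $w$. So $\mathrm{tr}(Bg)=\frac{q+1}2(2e-\nu(x-1)L(x))$. Here $\nu(x-1)=-\nu(x+1)$, and $\mathrm{fix}(g)=0$, since $g^2$ is elliptic and fixes no point. The right side of (6) is $-(q-e)-(q-e)S_-(u)+q(e+1)=e(q+1)-(q-e)S_-(u)$, so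
$$\nu(x+1)L(x)=-\tfrac{2(q-e)}{q+1}\,S_-(u).\tag{9}$$

**Step 4: a unipotent element.** Let $g:t\mapsto t+1$. It has odd order and one fixed point, so $\mathrm{fix}(g)=0$. The $q$ pairs through $\infty$ go to $J$-neighbors. For $A=\{y,z\}\subset\mathbb F_q$ with $\delta=y-z$ take $Q=(X-yY)(X-zY)/\delta$; then $N(Q)=1$, and
$$\delta^2\langle Q,gQ\rangle=(y+z)(y+z+2)-2(y+1)(z+1)-2yz=\delta^2-2,$$
so $\langle Q,gQ\rangle=1-2/\delta^2$, up to the sign of the representatives. There are $q$ pairs for each $\pm\delta$. For $b\ne1$ the number of $\pm\delta$ with $1-2/\delta^2=b$ is $\frac12(1+\nu(2(1-b)))$; for $b=1$ it is $0$. With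
$$\ell:=\sum_{b\in\tilde E}\nu(2(1-b))=\nu(2)L(1)$$
we get $\mathrm{tr}(Bg)=q+\frac q2(2e-1+\ell)$, and (6) gives $q(\ell-1)=(q-e)(|D_+|-|D_-|-1)$.

**Step 5: the identity element.** $\mathrm{tr}(B)=\frac{q(q+1)}2$, so (6) with $g=1$ gives $(q-e)\dim W=\frac12(e+1)q(q-1)$. Insert $\dim W=\frac{q-1}2+\frac{q+1}2|D_+|+\frac{q-1}2|D_-|$ and divide by $\frac{q^2-1}2$:
$$(q-e)\Big(\frac{|D_+|}{q-1}+\frac{|D_-|}{q+1}\Big)=\frac{(e+1)q-(q-e)}{q+1}=e .$$

**Step 6: solve.** Put $\xi=\frac{2(q-e)}{q-1}|D_+|$ and $\upsilon=\frac{2(q-e)}{q+1}|D_-|$. Step 5 says $\xi+\upsilon=2e$, and Step 4 says $\frac{q-1}2\xi-\frac{q+1}2\upsilon=q\ell-e$. Substituting $\upsilon=2e-\xi$ gives $q\xi-e(q+1)=q\ell-e$, so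
$$\tfrac{2(q-e)}{q-1}|D_+|=e+\ell,\qquad\tfrac{2(q-e)}{q+1}|D_-|=e-\ell .\tag{10}$$

## 13. Supports collide with a polynomial: end of the proof of Theorem 3

**Step 1: divisibility.** Let $g_+=\gcd(q-e,\frac{q-1}2)$, $g_-=\gcd(q-e,\frac{q+1}2)$, and
$$\tfrac{q-1}2=g_+a_+,\quad q-e=g_+b_+=g_-b_-,\quad\tfrac{q+1}2=g_-a_- .$$
By (8) for $u\ne\pm1$, and by (10) and (7) for $u=\pm1$, $\frac{b_+}{a_+}S_+$ is integer-valued on $\mathbb F_q^*$. So $S_+$ is rational-valued, hence integer-valued, and as $\gcd(a_+,b_+)=1$, $a_+\mid S_+(u)$ for all $u$. In the same way, by (9), (10) and (7), $S_-$ is integer-valued on $C$ and divisible by $a_-$. By Lemma 5, $S_+$ vanishes off the subgroup of $\mathbb F_q^*$ of order $(q-1)/a_+=2g_+$, and $S_-$ off the subgroup of $C$ of order $2g_-$.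

**Step 2: the support of $L$ is small but contains $\tilde E$.** Every $x\ne\pm1$ in $\mathbb F_q$ is $\frac12(u+u^{-1})$, with $u$ a root of $u^2-2xu+1$. This $u$ lies in $\mathbb F_q^*$, or is conjugate to its inverse and lies in $C$; also $u\ne\pm1$, and $u$ is unique up to inversion. By (8) and (9), $L(x)\ne0$ forces $u$ to lie in one of the two subgroups. Both contain $\pm1$, so apart from $x=\pm1$ there are at most $(g_+-1)+(g_--1)$ such $x$, and $|\mathrm{supp}\,L|\le g_++g_-$. On the other hand $L(x)\equiv2e-[x\in\tilde E]$ mod $2$, so $L(x)$ is odd, hence nonzero, for $x\in\tilde E$. Thus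
$$2e\le g_++g_- .\tag{11}$$

**Step 3: arithmetic.** Put $d_\pm=|D_\pm|/a_\pm$. As $a_\pm\mid S_\pm(1)=|D_\pm|$ these are integers, and $d_+\ge1$. By (10), $b_+d_+=e+\ell$ and $b_-d_-=e-\ell$. As $\frac{q-1}2,\frac{q+1}2$ are consecutive, $g_+,g_-$ are coprime; so $q-e=g_+g_-c$ for an integer $c\ge1$, $b_+=g_-c$, $b_-=g_+c$, and
$$2e=c\,(g_-d_++g_+d_-).\tag{12}$$
Moreover $g_+\mid(q-1)-(q-e)=e-1$ and $g_-\mid(q+1)-(q-e)=e+1$, so $g_+\le e-1$ and $g_-\le e+1$.

**Step 4: the case $d_-=0$.** Then $S_-=0$, so by (9) $L$ vanishes at all $x$ coming from $C\setminus\{\pm1\}$. So $2e\le|\mathrm{supp}\,L|\le2+(g_+-1)\le e$, a contradiction.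

**Step 5: the case $d_-\ge1$.** By (12) and (11), $2e\ge c(g_++g_-)\ge2ec$. So $c=1$ and equality holds throughout: $d_+=d_-=1$ and $g_++g_-=2e$, whence $g_+=e-1$, $g_-=e+1$. Therefore
$$q=e+g_+g_-=e^2+e-1,\qquad\ell=b_+-e=g_--e=1,\qquad|\mathrm{supp}\,L|\le2e .$$
Consider
$$P(x)=\sum_{b\in\tilde E}(x-b)^{(q-1)/2}\in\mathbb F_q[x],\qquad\deg P\le\tfrac{q-1}2 .$$
By Euler's criterion $P(x)$ is the image of $L(x)$ in $\mathbb F_q$ for each $x\in\mathbb F_q$. So $P$ has at least $q-2e$ zeros. It is not the zero polynomial, because $L(1)=\nu(2)\ell=\pm1$. Hence $q-2e\le\frac{q-1}2$, that is, $4e\ge q+1=e^2+e$. So $e\le3$ and $q=e^2+e-1\le11$, contradicting $q\ge13$. $\blacksquare$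

The hypothesis $q\ge13$ enters only in this last line: for $e=3$ we have $q=11$ and $4e=12=q+1$, so the inequality does not exclude that case.
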